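# Syntactic groups of bifix codes and the failure of the Rank Conjecture

## 1. Codes with few words and syntactic groups of large rank

**Theorem 1.** For every $d\ge 8$ with $4\mid d$ there is a bifix code $X_d\subset\{a,b\}^+$ with $\mathrm{Card}(X_d)=d+6<2d+1$ having a transitive syntactic group of degree $d$ and minimal rank $3$. For $d=8$:
$$X_8=\{a^8\}\cup\{a^iba^i: 0\le i\le 7\}\cup\{a^3ba^2ba^3,\ a^4ba^2ba^6,\ a^5ba^2ba^5,\ a^6ba^2ba^4,\ a^7ba^2ba^7\}.$$

**Theorem 2.** For every $k\ge 3$ there are infinitely many $d$ for which some finite bifix code with at most $d+11(k-2)^3$ elements has a transitive syntactic group of degree $d$ and minimal rank $k$.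

**Theorem 3.** If a finite prefix code $X$ has a non-cyclic syntactic group of degree $d$, then $\mathrm{Card}(X)\ge d+1$.

The statement that these theorems settle is the following one, posed in the lecture "Automata, Words And Groups" (http://www-igm.univ-mlv.fr/~perrin/Recherche/Seminaires/Turku/Lecture/lecture.pdf).

**Rank Conjecture.** Let $X$ be a finite bifix code and let $G$ be a transitive permutation group of degree $d$ and minimal rank $k$. If $G$ is a syntactic group of $X$, then $\mathrm{Card}(X)\ge (k-1)d+1$.

**Corollary.** The inequality of the Rank Conjecture holds for all groups of minimal rank $k\le 2$, and it fails for every $k\ge3$. For each fixed $k\ge 2$, the best lower bound for $\mathrm{Card}(X)$ that is linear in $d$ has leading coefficient $1$, not $k-1$.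

In plain words: a finite code $X$ gives a finite automaton, the automaton gives a monoid of partial maps, and inside that monoid sit permutation groups. We ask how many words $X$ must have if one of these groups needs many generators. A theorem of Berstel, De Felice, Perrin, Reutenauer and Rindone (2010) says that any transitive permutation group of degree $d$ which can be generated by $k$ elements is a syntactic group of a bifix code with $(k-1)d+1$ elements. The conjecture says that one cannot do better. The code $X_8$ has $14$ words, a group of degree $8$ and rank $3$, and the conjecture would require $17$. Theorem 2 says that the failure is as bad as it can be to first order: the first generator pair costs about $d$ words, and all further generators together cost a number of words that does not depend on $d$. Theorem 3 says that the first $d$ cannot be saved. These notes do not determine the optimal dependence on $k$ of the additive constant.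

## 2. Codes, minimal automata, holonomy groups

Permutations act on the right, and products are read from left to right. We identify $\mathbb Z/d$ with $\{0,\dots,d-1\}$.

**Definition (codes).** A set $X\subset A^+$ of nonempty words is a *prefix code* if no element of $X$ is a proper prefix of another element of $X$. It is a *bifix code* if, moreover, no element is a proper suffix of another one.

**Definition (automaton).** For a prefix code $X$, the states of $\mathcal A(X^*)$ are the nonempty sets $u^{-1}X^*=\{y: uy\in X^*\}$. The letter $c$ sends $u^{-1}X^*$ to $(uc)^{-1}X^*$ when this set is nonempty, and is undefined there otherwise. The initial state is $1=X^*$, and a state is terminal when it contains the empty word $\varepsilon$. This is the minimal deterministic automaton of $X^*$, trim and without a sink. Its state set is $Q$ and its monoid of transitions, a monoid of partial maps of $Q$ acting on the right, is $M$.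

So $1\cdot v$ is defined if and only if $v$ is a prefix of some word of $X^*$.

**Definition (holonomy group, syntactic group).** For $P\subset Q$ and $m\in M$, let $Pm$ be the set of images $pm$, over those $p\in P$ where $m$ is defined, and let $\mathrm{Stab}(P)=\{m\in M: Pm=P\}$. Let $P=Qe$ for an idempotent $e\in M$. The restriction of $\mathrm{Stab}(P)$ to $P$ is a permutation group on $P$, called the *holonomy group* of $M$ relative to $P$ (Eilenberg). A *syntactic group* of $X$ is a holonomy group of the monoid of transitions of $\mathcal A(X^*)$. Its *degree* is $\mathrm{Card}(P)$.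

When $P$ is finite and $Pm=P$, the map $m$ must be defined on all of $P$ and injective there. We use this all the time.

**Definition (minimal rank).** The *minimal rank* of a group $G$ is the minimal cardinality of a generating set of $G$.

For example $\mathbb Z/d$ has minimal rank $1$ for $d\ge2$, the symmetric group $S_d$ has minimal rank $2$ for $d\ge3$, and $(\mathbb Z/2)^k$, being an $\mathbb F_2$-vector space of dimension $k$, has minimal rank $k$. Hence a group that maps onto $(\mathbb Z/2)^k$ needs at least $k$ generators. This is the only test for large rank that we shall use.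

**Example (four words).** Let $X=\{aaa,aaba,ab,baa\}$. The proper prefixes of words of $X$ are $\varepsilon,a,aa,b,ba,aab$. After $ba$ and after $aab$, the set of completions is $aX^*$ in both cases, so these two give the same state. The states are
$$1,\quad 2=1\cdot a,\quad 3=1\cdot aa,\quad 4=1\cdot b,\quad 5=1\cdot ba=1\cdot aab .$$
The letter $a$ acts by $1\to2\to3\to1$ and $4\to5\to1$. The letter $b$ acts by $1\to4$, $2\to1$, $3\to5$, and is undefined at $4,5$. Therefore $a^3$ fixes $1,2,3$ and sends $4\mapsto2$, $5\mapsto3$. It is an idempotent with image $P=\{1,2,3\}$. On $P$ the letter $a$ acts as the cycle $(1\,2\,3)$. The word $ba^3$ acts by $1\to4\to2$, $2\to1\to1$, $3\to5\to3$, so it is the transposition $(1\,2)$. The holonomy group relative to $P$ is $S_3$, with $d=3$, $k=2$, and $\mathrm{Card}(X)=4=(k-1)d+1$.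

Now come two general facts, valid for every nonempty prefix code $X$. If $x\in X^*$ then $x^{-1}X^*=X^*$. So $1$ is the only terminal state, and $1\cdot v=1$ if and only if $v\in X^*$. Next, let $u$ be a proper prefix of a word of $X$ and let $uy\in X^*$ with $y\ne\varepsilon$. Then the first factor $x_1\in X$ of $uy$ has $u$ as a proper prefix: otherwise $x_1$ would be a prefix of $u$, hence a proper prefix of a word of $X$.

**Fact 1.** If $u$ is a proper prefix of a word of $X$ and $c$ is a letter, then $1\cdot uc$ is defined if and only if $uc$ is a prefix of a word of $X$.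

Indeed, if $ucy'\in X^*$, its first factor has $u$ as a proper prefix, so $uc$ is a prefix of that factor. The converse is clear.

**Fact 2.** If $1\cdot v$ is defined, then $v=xu$ for a unique pair with $x\in X^*$ and $u$ a proper prefix of a word of $X$. We call $u$ the *residual* of $v$. Then $1\cdot v=1\cdot u$, and $1\cdot v=1$ if and only if $u=\varepsilon$.

For existence, choose $y$ with $vy=x_1\cdots x_h$ (all $x_i\in X$), and let $x$ be the longest product $x_1\cdots x_g$ that is a prefix of $v$. What remains of $v$ is empty or a proper prefix of $x_{g+1}$. For uniqueness, let $xu=x'u'$ with $x'=xy$. Then $y\in x^{-1}X^*=X^*$ and $u=yu'$. If $y\neq\varepsilon$, its first factor in $X$ is a prefix of $u$, hence a proper prefix of a word of $X$, which is impossible. So $y=\varepsilon$. The equality $1\cdot v=1\cdot u$ follows from $1\cdot x=1$. Finally $1\cdot v=1$ means $u\in X^*$, and a nonempty $u\in X^*$ would again have a first factor that is a proper prefix of a word of $X$.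

In particular, every state is $1\cdot u$ for some proper prefix $u$ of a word of $X$, so $Q$ is finite when $X$ is.

## 3. Cyclic groups cost one word, all others at least $d+1$

The simplest code is $X=\{a^d\}$. Its automaton is a $d$-cycle, the empty word gives an idempotent with image $Q$, and the holonomy group is $\mathbb Z/d$. One word suffices. The next argument shows that the price jumps as soon as the group is not cyclic.

**Proof of Theorem 3.** Let $G$ be the holonomy group relative to $P=Qe$, let $d=|P|$, and suppose that $G$ is not cyclic. The code $X$ is nonempty, since for $X=\emptyset$ all groups are trivial.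

**Step 1: the sets that $P$ travels through.** Let $\mathcal V$ be the set of all $T\subset Q$ such that $Pu=T$ and $Tv=P$ for some words $u,v$. Since $d=|P|\le|T|\le|P|$, every $T\in\mathcal V$ has $d$ elements. Draw an edge $T\xrightarrow{c}Tc$ for each letter $c$ such that $T,Tc\in\mathcal V$. If $Pw=P$ and $w=vv'$, then $Pv\in\mathcal V$ because $(Pv)v'=P$. So $w$ labels a closed path at $P$ in this graph.

**Step 2: some set branches.** Suppose that every vertex had at most one outgoing edge. Then every closed path at $P$ would be a power of the shortest nonempty one (or all would be empty), and $G$ would be generated by a single permutation. As $G$ is not cyclic, some $T\in\mathcal V$ has edges labelled by two letters $c\ne c'$. Since $|Tc|=|Tc'|=d=|T|$, both $t\cdot c$ and $t\cdot c'$ are defined for every $t\in T$.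

**Step 3: counting leaves.** For $t\in T$ choose a proper prefix $u_t$ of a word of $X$ with $1\cdot u_t=t$. The $d$ words $u_t$ are distinct, and by Fact 1 both $u_tc$ and $u_tc'$ are prefixes of words of $X$. Consider the tree of prefixes of $X$. Its leaves are the words of $X$, and its inner nodes are the proper prefixes $u$. Let $r(u)\ge1$ be the number of children of $u$. Counting all nodes except the root as children gives $\mathrm{Card}(X)+\#\{\text{inner nodes}\}-1=\sum_u r(u)$, that is,
$$\mathrm{Card}(X)=1+\sum_u (r(u)-1). \tag{1}$$
At least $d$ terms of this sum are $\ge1$. Hence $\mathrm{Card}(X)\ge d+1$. $\blacksquare$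

## 4. One new letter per generator

Here is the construction a sensible person would try. Let $d\ge2$, let $\alpha:i\mapsto i+1$ and $\nu:i\mapsto -i$ on $\mathbb Z/d$, and let $B_1,\dots,B_{k-1}$ be any permutations of $\mathbb Z/d$. Put $\beta_s=B_s\nu$, so $\beta_s\nu=B_s$. Take letters $a,b_1,\dots,b_{k-1}$ and
$$Y=\{a^d\}\cup\{a^ib_sa^{i\beta_s}: 0\le i<d,\ 1\le s\le k-1\}.$$
This set has $(k-1)d+1$ words. It is bifix: a prefix (suffix) comparison between two words with a letter $b_s$ forces the same $i$ (the same $i\beta_s$) and the same $s$, and $a^d$ is not comparable with the others, because fewer than $d$ letters $a$ stand on either side of $b_s$.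

The state $1\cdot a^i$ is called $i$. These $d$ states are distinct: if $i<i'$ gave the same state, $a^{d-i'}$ would complete $a^i$, so $a^{d-(i'-i)}\in Y^*$, although it is a nonempty proper prefix of $a^d$. From any proper prefix $a^ib_sa^h$ with $h<i\beta_s$, the word $a^d$ leads to the state $d-(i\beta_s-h)$, read modulo $d$. So $a^d$ is an idempotent with image $P=\{0,\dots,d-1\}$. On $P$, the letter $a$ acts as $\alpha$. The word $b_sa^d$ takes $i$ through $a^ib_sa^{i\beta_s}\in Y$ and then leaves $d-i\beta_s$ letters $a$, so it acts as $\beta_s\nu=B_s$.

Nothing else occurs. Let $Pw=P$, and write $wa^d=a^{m_0}b_{s_1}a^{m_1}\cdots b_{s_r}a^{m_r}$. After $a^{m_0}b_{s_1}$ the run that started in state $i$ needs $j=(i\alpha^{m_0})\beta_{s_1}$ more letters $a$ to finish its word, and $j$ takes all values $0,\dots,d-1$. If a letter $b_{s_2}$ followed with $m_1<d-1$, the run with $j=d-1$ would still be inside a word of $Y$ that already contains one letter $b_{s_1}$, and it could not read $b_{s_2}$. So $m_1\ge d-1$ (for $m_r$ this is clear), all runs have finished and restarted, and the action so far is $\alpha^{m_0}B_{s_1}\alpha^{m_1}$,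 with all runs back in $P$. Repeating this, $w$ acts as an element of $\langle\alpha,B_1,\dots,B_{k-1}\rangle$.

The construction works, but each generator after $\alpha$ costs $d$ words, which is exactly the count of the conjecture. The point where it cannot be improved is clear. A letter read while the set of current states is $P$ must be defined at all $d$ states of $P$, so each new letter adds $d$ branches to the tree in (1). To save words, the new choice must be offered at another set $T$ of the proof of Theorem 3, one *most of whose states already branch*.

## 5. Debts, and reading $b$ a second time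

Keep one letter $b$, with the words $a^iba^{i\beta}$. After $b$, the run that started at $i$ has a *debt*: it must read $a^{j}$ with $j=i\beta$ to finish its word. Now read $a^n$ with $n\le d-2$. The runs with $j\le n$ have paid and restarted. They sit in the state $1\cdot a^{n-j}\in P$, where both $a$ and $b$ are already allowed. Only the $d-1-n$ runs with $j>n$ are stuck at a prefix $a^iba^n$ where $b$ is not allowed. Let us allow it, by adding one word for each stuck run. We pay $d-1-n$ words instead of $d$. The new permutation is not free: a paid run with old debt $j$ gets the new debt $(n-j)\beta$, whatever we do. Our freedom is to permute what happens on the stuck runs. So the new generator is a permutation $\theta$ that fixes $0,\dots,n$, and it is cheap when $n$ is close to $d$.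

**Example ($d=4$, $n=1$).** Take $\beta=\mathrm{id}$, so $B=\nu=(1\,3)$, and $\theta=(2\,3)$, which fixes $0$ and $1$. The stuck runs are $i=2,3$. Let the new debt after $a^ibab$ be $(1-i)\theta$. For $i=2$ this is $3\theta=2$, and for $i=3$ it is $2\theta=3$. The code is
$$\{a^4,\ b,\ aba,\ a^2ba^2,\ a^3ba^3,\ a^2baba^2,\ a^3baba^3\}.$$
Read $bab\,a^4$ from each state $i=1\cdot a^i$. From $0$: $b$ is a word, then $ab$ needs one $a$, and three are left, so we end in $3$. From $1$: $aba$ and $b$ are words, then $a^4$ leads to $0$. From $2$: $a^2bab$ needs $a^2$, two are left, so we end in $2$. From $3$: $a^3bab$ needs $a^3$, one is left, so we end in $1$. Compare with $\nu\alpha\theta\nu$, where $\alpha:i\mapsto i+1$: it sends $0\to0\to1\to1\to3$, $1\to3\to0\to0\to0$, $2\to2\to3\to2\to2$ and $3\to1\to2\to3\to1$. The two agree. The generator $\theta$ has entered the group at the cost of $2$ words instead of $4$.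

This example does not yet contradict the conjecture. The group contains $(0\,1\,2\,3)$ and $(2\,3)$, hence is $S_4$, of minimal rank $2$. Two tasks remain: to prove that the trick produces *no other* permutations in general, and to find groups whose rank does not collapse.

## 6. Statement of the construction theorem, and why the code is bifix

For large $k$ we shall need $\alpha$ to be a translation by some $p\ge1$, not only by $1$. This is done by replacing the letter $a$ by $p$ letters read in cyclic order.

**Data.** Let $d\ge2$, $p\mid d$, $\ell=d/p$. On $\mathbb Z/d$ let $i\nu=-i$ and $i\alpha=i+p$. Let $B$ be any permutation of $\mathbb Z/d$. Let $n_1,\dots,n_m$ ($m\ge0$) be distinct integers with $0\le pn_s\le d-2$, and let $\theta_s$ be a permutation of $\mathbb Z/d$ fixing each of $0,1,\dots,pn_s$.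

**Theorem A.** The group $G=\langle\alpha,B,\theta_1,\dots,\theta_m\rangle$ is, as a permutation group of degree $d$, a syntactic group of a bifix code $X$ with
$$\mathrm{Card}(X)=p+d+\sum_{s=1}^m(d-1-pn_s).$$

**Definition of $X$.** Put $\beta=B\nu$, so $B=\beta\nu$, and $\tau_s=\nu\alpha^{n_s}\theta_s$, that is, $j\tau_s=(pn_s-j)\theta_s$. The map $j\mapsto pn_s-j$ modulo $d$ permutes $\{0,\dots,pn_s\}$ and permutes $\{pn_s+1,\dots,d-1\}$. As $\theta_s$ fixes the first set pointwise,
$$j\tau_s=pn_s-j\ \text{ if } j\le pn_s;\qquad \tau_s\text{ permutes }\{pn_s+1,\dots,d-1\}. \tag{2}$$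
The alphabet is $\{a_1,\dots,a_p,b\}$, with distinct letters and indices of the $a$'s modulo $p$. Let $z=a_1\cdots a_p$. For $0\le i<d$ let $L_i$ and $R_i$ be the suffix and the prefix of length $i$ of $z^\ell$. Then $X=W_0\cup W_1\cup W_2$, where

* $W_0$ consists of the $p$ words $a_ha_{h+1}a_{h+2}\cdots$ of length $d$, for $1\le h\le p$;
* $W_1$ consists of the $d$ words $L_i\,b\,R_{i\beta}$;
* $W_2$ consists, for each $s$ and each $i$ with $i\beta>pn_s$, of the word $L_i\,b\,z^{n_s}\,b\,R_j$ with $j=i\beta\tau_s\beta$.

For $p=1$ we have $z=a$ and $L_i=R_i=a^i$. With $m=0$, $p=1$, $d=3$ and $\beta:0\mapsto2,\ 1\mapsto0,\ 2\mapsto1$ this is the four-word example of Section 2. With $p=1$, $d=4$, $m=1$ it contains the example of Section 5.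

**Step 1: $X$ is bifix and has the stated cardinality.** We compare words by looking at the first and last letter $b$. The words of $W_0$ are distinct, of equal length $d$, and contain no $b$. A word of $W_1\cup W_2$ begins with $L_ib$ and ends with $bR_j$, with $i,j<d$, so it contains $b$, and its first $d$ letters and its last $d$ letters (if it is that long) contain $b$. So a word of $W_0$ is not comparable with any other word, in the prefix or in the suffix order.

*Prefix order in $W_1\cup W_2$.* If one word is a prefix of another, both have their first $b$ at the same place, so they have the same $i$. Two $W_1$ words with the same $i$ are equal. Take the $W_1$ word $L_ibR_{i\beta}$ and a $W_2$ word $L_ibz^{n_s}b\cdots$. Since $i\beta>pn_s$, after $L_ibz^{n_s}$ the first has a letter $a_1$ and the second has $b$. Two $W_2$ words with the same $i$ and $n_s<n_{s'}$ differ after $L_ibz^{n_s}$, where one has $b$ and the other $a_1$. With the same $i$ and $s$ they are equal.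

*Suffix order in $W_1\cup W_2$.* Comparable words have the same number $j$ of letters after the last $b$. Two $W_1$ words with the same $j$ are equal since $\beta$ is a bijection. Take a $W_2$ word $L_ibz^{n_s}bR_j$ and the $W_1$ word with the same $j$. The latter is $L_{i'}bR_j$ with $i'\beta=j=i\beta\tau_s\beta$, so $i'=i\beta\tau_s>pn_s$ by (2). Immediately to the left of $z^{n_s}bR_j$, the $W_2$ word has $b$, and the $W_1$ word has $a_p$. For two $W_2$ words with $n_s<n_{s'}$, immediately to the left of $z^{n_s}bR_j$ one has $b$ and the other has $a_p$. For two $W_2$ words with the same $s$ and $j$, the index $i$ is the same since $\beta\tau_s\beta$ is a bijection.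

So $X$ is bifix. The same comparisons show that the listed words are pairwise distinct. For each $s$ there are $d-1-pn_s$ indices $i$ with $i\beta\in\{pn_s+1,\dots,d-1\}$, which gives the cardinality. $\square$

## 7. The set $P$ of $d$ states

From now on $z^\omega$ is the infinite word $zzz\cdots$. Two observations about our $X$ will be used.

**Fact 3.** A word of length $h$ that is empty or is a factor of $z^\omega$ ending with $a_p$ lies in $W_0^*L_i$, where $0\le i<d$ and $i\equiv h \pmod d$.

Cut it from the left into blocks of length $d$. Each block is a factor of $z^\omega$ of length $d$, so it is in $W_0$. The rest has length $i<d$ and is empty or ends with $a_p$, so it is $L_i$.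

**Fact 4.** In words of $X$, a letter $a_h$ is followed only by $a_{h+1}$, or by $b$ and then $h=p$. A letter $b$ is followed only by $a_1$ or $b$.

This can be read off the definition, since nonempty words $L_i$ and $z^{n_s}$ end with $a_p$, and nonempty words $R_j$ and $z^{n_s}$ begin with $a_1$.

**Step 2: $d$ states on which $z$ acts as $\alpha$.** Let $P=\{1\cdot L_i:0\le i<d\}$. Write $R_d=z^\ell$ and $L_d=z^\ell$. The word $L_iR_{d-i}$ is a factor of $z^\omega$ of length $d$, so $L_iR_{d-i}\in W_0$ and the states are defined. They are distinct: if $1\cdot L_i=1\cdot L_{i'}$ with $i<i'$, then $L_{i'}R_{d-i'}\in X$ gives $L_iR_{d-i'}\in X^*$. This word is a nonempty proper prefix of $L_iR_{d-i}\in X$, so its first factor in $X$ is a proper prefix of a word of $X$, a contradiction. Hence $|P|=d$, and we identify $1\cdot L_i$ with $i\in\mathbb Z/d$. The state $1$ is identified with $0$. By Fact 3, $L_iz\in W_0^*L_{i'}$ with $i'\equiv i+p$. So $z$ acts on $P$ as $\alpha$, and $z^\ell$ acts as the identity on $P$.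

**Step 3: $P=Qe$ for an idempotent $e$.** Let $e\in M$ be the element defined by $z^\ell$. Let $q=1\cdot u$ with $u$ a proper prefix of a word of $X$, and suppose that $q\cdot z^\ell$ is defined, say $uz^\ell v\in X^*$. The first factor is $x_1=uy$ with $y\ne\varepsilon$, as we saw before Fact 1. If $|y|>d$, then $x_1$ has length $>d$ and contains $z^\ell$. This is impossible: words of $W_0$ have length $d$, and the $b$-free factors of words of $W_1\cup W_2$ are factors of some $L_i$, $R_j$ or $z^{n_s}$, of length $<d$. So $y$ is a nonempty prefix of $z^\ell$, the rest of $z^\ell$ is $L_{d-|y|}$, and $q\cdot z^\ell=1\cdot L_{d-|y|}\in P$. Thus $Qe\subset P$. Since $e$ is the identity on $P$, we get $Qe=P$ and $e^2=e$.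

## 8. The holonomy group contains $G$

**Step 4: words that realize the generators.** We saw that $z$ acts as $\alpha$.

The word $bz^\ell$ acts as $B$. From $L_i$, the word $L_ibR_{i\beta}\in X$ is read, and what remains of $z^\ell$ is $L_{d-i\beta}$. So the final state is $d-i\beta$ modulo $d$, that is, $i\beta\nu=iB$. (If $i\beta=0$, what remains is $z^\ell\in W_0$, and the final state is $0$.)

The word $bz^{n_s}bz^\ell$ acts as $B\alpha^{n_s}\theta_sB$. Start from $L_i$ and put $j=i\beta$. If $j\le pn_s$, we read $L_ibR_j\in X$, then the rest $L_{pn_s-j}$ of $z^{n_s}$, then $b$. The current word of $X$ is completed by $R_{(pn_s-j)\beta}$, which is $R_{j\tau_s\beta}$ by (2). If $j>pn_s$, we read $L_ibz^{n_s}b$, which is completed by $R_{j\tau_s\beta}$ to a word of $W_2$. In both cases the final state after $z^\ell$ is $d-j\tau_s\beta$, so the action is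
$$\beta\tau_s\beta\nu=\beta\nu\,\alpha^{n_s}\theta_s\,\beta\nu=B\alpha^{n_s}\theta_sB .$$
All these words map $P$ onto $P$. So the holonomy group relative to $P$ contains $\alpha$, $B$ and $B\alpha^{n_s}\theta_sB$, hence also $\theta_1,\dots,\theta_m$.

## 9. The holonomy group is contained in $G$

Let $w$ be a word with $Pw=P$, and put $w'=wz^\ell$. As $z^\ell$ is the identity on $P$, the words $w$ and $w'$ act on $P$ in the same way. Every prefix $v$ of $w'$ is defined on all of $P$ and injective on $P$. The run that starts in state $i$, that is, the reading of $L_iv$ from state $1$ for growing $v$, is called *line* $i$.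

**Step 5: the shape of $w'$.** We show that $w'$ is a word in $z$ and $b$. Let $vc$ be a prefix of $w'$ with $c$ a letter. By injectivity, at most one of the states $1\cdot L_iv$ equals $1$. As $d\ge2$, some $L_iv$ has a nonempty residual $u$. Since $1\cdot uc=1\cdot L_ivc$ is defined, $uc$ is a prefix of a word of $X$ by Fact 1. So Fact 4 applies to the last letter of $u$ followed by $c$. That last letter is the last letter of $v$, or it is $a_p$ if $v=\varepsilon$. Consequently each maximal $b$-free block of $w'$ begins with $a_1$ if it is nonempty (whether it stands at the beginning or after a $b$), continues cyclically, and so is a prefix of $z^\omega$. A block followed by $b$ is empty or ends with $a_p$. The last block ends with $z^\ell$, hence also with $a_p$. Therefore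
$$w'=z^{m_0}\,b\,z^{m_1}\,b\cdots b\,z^{m_r},\qquad m_r\ge\ell. \tag{3}$$
If $r=0$, then $w'$ acts as $\alpha^{m_0}\in G$. From now on $r\ge1$, and we put $v_g=z^{m_0}bz^{m_1}b\cdots z^{m_{g-1}}b$ for $1\le g\le r$.

**Step 6: the debts after each $b$ form a permutation, and we know which one.**

**Claim.** For $1\le g\le r$ there is a permutation $\kappa_g$ of $\mathbb Z/d$ with $\kappa_g\nu\in G$ such that, for each $i$, with $j=i\kappa_g$ and $u_i$ the residual of $L_iv_g$, one of the following holds: either $j=0$ and $u_i=\varepsilon$; or $j\ge1$, $u_iR_j\in X$, and $u_i$ has the form $L_{i'}b$ or $L_{i'}bz^{n_s}b$.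

In both cases $L_iv_gR_j\in X^*$; here $j$ is the debt of line $i$.

*Proof for $g=1$.* By Fact 3, $L_iz^{m_0}$ has residual $L_{i'}$ with $i'=i\alpha^{m_0}$. Then $b$ is read, and $L_{i'}bR_{i'\beta}\in X$. If $i'\beta=0$, the word $L_{i'}b$ is in $X$ and the residual is $\varepsilon$. Otherwise the residual is $L_{i'}b$. So $\kappa_1=\alpha^{m_0}\beta$ works, and $\kappa_1\nu=\alpha^{m_0}\beta\nu=\alpha^{m_0}B\in G$.

*From $g$ to $g+1$, where $g<r$.* Let $\rho=pm_g$. The word $z^{m_g}b$ is read next.

*Case $\rho\ge d-1$: every debt is paid.* For every $i$ we have $L_iv_gR_j\in X^*$ with $j\le d-1\le\rho$. So $R_j$ is a prefix of $z^{m_g}$. The rest of $z^{m_g}$ is empty or a factor of $z^\omega$ of length $\rho-j$ ending with $a_p$. By Fact 3 it leaves the residual $L_{i'}$ with $i'=\rho-j$ modulo $d$, that is, $i'=j\nu\alpha^{m_g}$. Then $b$ is read, and $L_{i'}bR_{i'\beta}\in X$. As in the case $g=1$, the permutation $\kappa_{g+1}=\kappa_g\nu\alpha^{m_g}\beta$ works, and $\kappa_{g+1}\nu=(\kappa_g\nu)\alpha^{m_g}B\in G$.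

*Case $\rho\le d-2$: some debt is not paid, and this forces $m_g$ to be one of the $n_s$.* Consider any $i$ with $j=i\kappa_g>\rho$. There is at least one, the $i$ with $i\kappa_g=\rho+1\le d-1$. Then $j\ge1$ and $u_iR_j\in X$, and $u_iz^{m_g}=u_iR_\rho$ is a proper prefix of $u_iR_j$. So $u_iz^{m_g}$ is the residual of $L_iv_gz^{m_g}$. Since the next letter $b$ can be read, $u_iz^{m_g}b$ is a prefix of a word of $X$ by Fact 1. Words of $X$ contain at most two letters $b$. So $u_i$ contains only one, that is, $u_i=L_{i'}b$. The word of $X$ that begins with $L_{i'}bz^{m_g}b$ contains two letters $b$, so it lies in $W_2$, and $m_g=n_s$ for some $s$, which is unique as the $n_s$ are distinct. Moreover $u_iR_j=L_{i'}bR_j$ contains exactly one $b$, so it lies in $W_1$ and $j=i'\beta$.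

We compute the new debts. If $j>\rho=pn_s$, we have read $L_{i'}bz^{n_s}b$ with $i'\beta=j>pn_s$, and by the definition of $W_2$ this is completed to a word of $X$ by $R_{j\tau_s\beta}$. If $j\le\rho$, then after $R_j$ the line has a word of $X^*$ behind it, then $L_{\rho-j}$ is read, then $b$, and the current word is completed by $R_{(\rho-j)\beta}=R_{j\tau_s\beta}$, by (2). In both cases, if $j\tau_s\beta=0$, a word of $X$ has just been finished and the new residual is $\varepsilon$; otherwise the new residual is $L_{i'}bz^{n_s}b$ or $L_{\rho-j}b$, of the required form. So $\kappa_{g+1}=\kappa_g\tau_s\beta$ works, and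
$$\kappa_{g+1}\nu=\kappa_g\,\nu\alpha^{n_s}\theta_s\,\beta\nu=(\kappa_g\nu)\,\alpha^{n_s}\theta_sB\in G .\qquad\square$$

**Step 7: the last block.** After $v_r$ the word $z^{m_r}$ with $pm_r\ge d$ is read. As in the first case, line $i$ pays its debt $j=i\kappa_r$ and ends in the state $pm_r-j$ modulo $d$, that is, $i\kappa_r\nu\alpha^{m_r}$. So $w$ acts on $P$ as $(\kappa_r\nu)\alpha^{m_r}\in G$. Together with Step 4, the holonomy group relative to $P$ is $G$. This proves Theorem A. $\blacksquare$

The case $\rho\le d-2$ is where the construction could have leaked unwanted permutations. It does not, because a line in debt can read $b$ only at the places prepared by $W_2$, and there the words of $W_2$ were chosen so that paid and unpaid lines follow the *same* formula $j\mapsto j\tau_s\beta$.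

## 10. Rank three with $d+6$ words

We now look for a group whose rank does not collapse. Take $p=1$, so that $\alpha$ is a $d$-cycle, and take $B=\nu$. Both preserve congruence modulo $2$ and modulo $4$ when $4\mid d$, so they act on $\mathbb Z/2$, on $\mathbb Z/4$ and on $\mathbb Z/d$, and give three sign characters. To have $\theta$ seen by the third character only, we want an odd permutation of $\mathbb Z/d$ that maps each class modulo $4$ to itself, moving only points near the top. A transposition of two points congruent modulo $4$ moves points at least $4$ apart. The best choice is $(d-5\ \ d-1)$, and it allows $n_1=d-6$.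

**Proof of Theorem 1.** Let $4\mid d$ and $d\ge8$.

**Step 1: the code.** Apply Theorem A with $p=1$ (write $a_1=a$), $\alpha:i\mapsto i+1$, $B=\nu$ (so $\beta=\nu\nu=\mathrm{id}$), $m=1$, $n_1=d-6$ and $\theta_1=\theta=(d-5\ \ d-1)$. The conditions hold: $0\le d-6\le d-2$, and $\theta$ fixes $0,\dots,d-6$. The code has
$$1+d+(d-1-(d-6))=d+6$$
elements. Explicitly, $W_0=\{a^d\}$ and $W_1=\{a^iba^i:0\le i\le d-1\}$. For $i=d-5,\dots,d-1$ we have $i\tau_1=(2d-6-i)\theta$, which equals $d-5,\ d-2,\ d-3,\ d-4,\ d-1$ respectively. So $W_2$ consists of
$$a^{d-5}ba^{d-6}ba^{d-5},\ a^{d-4}ba^{d-6}ba^{d-2},\ a^{d-3}ba^{d-6}ba^{d-3},\ a^{d-2}ba^{d-6}ba^{d-4},\ a^{d-1}ba^{d-6}ba^{d-1}.$$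
For $d=8$ this is the set $X_8$ of the statement.

**Step 2: the rank.** The syntactic group is $G=\langle\alpha,\nu,\theta\rangle$. It contains a $d$-cycle, so it is transitive. All three generators preserve congruence modulo $2$ and modulo $4$; for $\theta$ this is because $d-1\equiv d-5\pmod 4$. Let $\chi_1,\chi_2,\chi_3:G\to\mathbb Z/2$ be the signs, written additively, of the induced permutations of $\mathbb Z/2$, $\mathbb Z/4$ and $\mathbb Z/d$, and let $\chi=(\chi_1,\chi_2,\chi_3)$. On $\mathbb Z/2$, $\alpha$ is the transposition and $\nu,\theta$ are trivial. On $\mathbb Z/4$, $\alpha$ is a $4$-cycle, $\nu$ is the transposition $(1\,3)$, and $\theta$ is trivial. On $\mathbb Z/d$, $\theta$ is a transposition. So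
$$\chi(\alpha)=(1,1,*),\qquad \chi(\nu)=(0,1,*),\qquad \chi(\theta)=(0,0,1).$$
These vectors are linearly independent over $\mathbb F_2$, so $\chi$ is onto $(\mathbb Z/2)^3$ and $G$ needs at least $3$ generators. It has $3$, so its minimal rank is exactly $3$.

**Step 3: comparison.** $\mathrm{Card}(X_d)=d+6<2d+1=(3-1)d+1$, because $d>5$. For $d=8$ this reads $14<17$. $\blacksquare$

So the Rank Conjecture is false.

## 11. Rank $k$: ideals in the group algebra of $(\mathbb Z/n)^2$

For larger $k$ we want many cheap generators $\theta_s$, and a quotient $(\mathbb Z/2)^k$ that sees them all as independent. Two natural attempts stop early, and they explain the shape of the proof.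

*More single transpositions.* Suppose $\alpha$ is the translation by $n$ on $\mathbb Z/d$, where $n^2\mid d$; put $N=n^2$, and let $B$ send $y+nw$ (with $0\le y<n$) to $((y+1)\bmod n)+nw$. Take as further generators several transpositions $(x\ \ x+N)$, with $0\le x<x+N<d$. Write $x=y+nw$. Conjugation by $\alpha^{-w}$ turns $(x\ \ x+N)$ into $(y\ \ y+N)$, and conjugation by $B^{-y}$ turns this into $(0\ \ N)$. So all these transpositions are conjugate in the group, they have the same image in every abelian quotient, and an abelian quotient is generated by three elements. No quotient $(\mathbb Z/2)^k$ with $k>3$ can exist. We must use *products* of transpositions, spread over the classes modulo $N$ in well-chosen patterns. A pattern is a subset of the set of classes, hence an element of a group algebra over $\mathbb F_2$, and we need patterns that stay independent after identifying everything that the group moves around.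

*Patterns over a cyclic group.* Suppose the classes modulo $N$, with $N$ a power of $2$, are permuted by an abelian group $H$ containing an $N$-cycle, as happens with $p=1$ if $\bar\alpha$ and $\bar B$ commute. The centralizer of an $N$-cycle in $S_N$ is generated by that cycle, so $H\cong\mathbb Z/N$ and $\mathbb F_2[H]=\mathbb F_2[U]/(U^N)$. Its ideals are the $(U^j)$, so for every ideal $M$ the quotient $M/(U)M$ has dimension at most $1$. The patterns contribute one dimension only. With two variables this obstacle disappears: $U^t,U^{t-1}V,\dots,V^t$ are $t+1$ independent generators of one ideal. This is why $H$ will be $(\mathbb Z/n)^2$, and why we need $p=n>1$ in Theorem A.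

**Proof of Theorem 2.** Let $k\ge3$, $r=k-2\ge1$ and $t=r-1$.

**Step 1: the parameters.** Let $n$ be the smallest power of $2$ with $n\ge\max(2,r)$. Then $t<n\le2r$: for $r=1$ we have $n=2$, and for $r\ge2$ the smallest power of $2$ that is $\ge r$ is $<2r$. Put $N=n^2$, let $q\ge5$ be odd, $d=Nq$, and $p=n$, so $\alpha:i\mapsto i+n$. Write $i\in\{0,\dots,d-1\}$ as $i=y+nw$ with $0\le y<n$, and let $iB=((y+1)\bmod n)+nw$.

**Step 2: the patterns.** Let $H=\langle u\rangle\times\langle v\rangle\cong(\mathbb Z/n)^2$. Identify $e=y+nx\in\mathbb Z/N$ ($0\le x,y<n$) with the element $[e]=u^xv^y$ of $H$. In $\mathbb F_2[H]$ put $U=1+u$ and $V=1+v$. As $n$ is a power of $2$, $U^n=1+u^n=0$ and $V^n=0$. So there is a homomorphism $\mathbb F_2[U,V]/(U^n,V^n)\to\mathbb F_2[H]$. It is onto, since $u=1+U$ and $v=1+V$ are in the image, and both sides have dimension $n^2$. Hence it is an isomorphism, and the monomials $U^iV^j$ with $0\le i,j<n$ form a basis of $\mathbb F_2[H]$. For $0\le s\le t$ let $f_s=U^sV^{t-s}$, and let $E_s\subset\{0,\dots,N-1\}$ be its support, that is, the set of $e$ such that $[e]$ occurs in $f_s$.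

**Step 3: the cheap generators and the code.** Let
$$\theta_s=\prod_{e\in E_s}(d-2N+e\ \ \ d-N+e),\qquad n_s=nq-2n-1-s .$$
The transpositions are disjoint, and $\theta_s$ moves only points of $[d-2N,d-1]$. We have $pn_s=d-2N-n-ns<d-2N$, so $\theta_s$ fixes $0,\dots,pn_s$, and $pn_s\le d-2$. Also $n_s\ge 5n-2n-1-t=3n-1-t\ge0$, and the $n_s$ are distinct. So Theorem A applies to $G=\langle\alpha,B,\theta_0,\dots,\theta_t\rangle$. With $d-1-pn_s=2n^2+n+ns-1$ and $n\le2r$ it gives a bifix code with
$$\mathrm{Card}(X)=d+n+\sum_{s=0}^{t}(2n^2+n+ns-1)=d+n+r(2n^2+n-1)+\frac{nr(r-1)}2$$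
$$\le d+2r+r(8r^2+2r-1)+r^2(r-1)=d+9r^3+r^2+r\le d+11r^3 .$$

**Example ($k=4$).** Here $r=2$, $t=1$, $n=2$, $N=4$, $d=4q$. The identification is $0,1,2,3\leftrightarrow 1,v,u,uv$. So $f_0=V=1+v$ and $f_1=U=1+u$ give $E_0=\{0,1\}$ and $E_1=\{0,2\}$, and
$$\theta_0=(d-8\ \ d-4)(d-7\ \ d-3),\qquad \theta_1=(d-8\ \ d-4)(d-6\ \ d-2).$$
We get $pn_0=d-10$, $pn_1=d-12$, and $\mathrm{Card}(X)=d+2+9+11=d+22$. For $d=20$ this is $42$, against $(k-1)d+1=61$.

**Step 4: $G$ is transitive.** The translation $\alpha$ is transitive on each class modulo $n$, and $B$ permutes these $n$ classes cyclically.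

**Step 5: coordinates on $G$.** We attach to $g\in G$ its action on classes modulo $N$ and the signs of its action inside the classes. Write points of $\mathbb Z/d$ as $e+Nz$ with $0\le e<N$ and $0\le z<q$. If $e=y+nx$, then $e+Nz=y+n(x+nz)$. The map $B$ sends $e+Nz$ to $((y+1)\bmod n)+nx+Nz$. The map $\alpha$ sends $y+nx+Nz$ to $y+n(x+1)+Nz$ if $x<n-1$, and to $y+N((z+1)\bmod q)$ if $x=n-1$. The map $\theta_s$ exchanges $e+N(q-2)$ and $e+N(q-1)$ for $e\in E_s$, and fixes all other points. So all generators preserve the partition into classes modulo $N$, and for $g\in G$ we can write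
$$(e+Nz)g=e\bar g+N(zg_e),\qquad g_e\in\mathrm{Sym}\{0,\dots,q-1\}.$$
Let $\varepsilon(g)=\sum_e\mathrm{sgn}(g_e)[e]\in\mathbb F_2[H]$, with signs in $\mathbb F_2$. The formulas above give the following.

* Under the identification of $\mathbb Z/N$ with $H$, $\bar\alpha$ is multiplication by $u$, $\bar B$ is multiplication by $v$, and $\bar\theta_s=1$. So $g\mapsto\bar g$ is a homomorphism of $G$ onto $H$.
* $\varepsilon(B)=0$, since all $B_e$ are trivial. $\varepsilon(\alpha)=0$, since each $\alpha_e$ is trivial or a $q$-cycle with $q$ odd, hence even as a permutation. $\varepsilon(\theta_s)=\sum_{e\in E_s}[e]=f_s$, since $(\theta_s)_e$ is a transposition for $e\in E_s$ and trivial otherwise.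
* Applying $g$ and then $h$ gives $(gh)_e=g_eh_{e\bar g}$. Hence $\varepsilon(gh)=\varepsilon(g)+\sum_e\mathrm{sgn}(h_{e\bar g})[e]$. Put $e'=e\bar g$, so that $[e]=\bar g^{-1}[e']$. Then
$$\varepsilon(gh)=\varepsilon(g)+\bar g^{-1}\varepsilon(h). \tag{4}$$

**Step 6: a quotient $(\mathbb Z/2)^k$ of $G$.** The twist $\bar g^{-1}$ in (4) prevents $\varepsilon$ from being a homomorphism, so we pass to a quotient in which it disappears. Let $M\subset\mathbb F_2[H]$ be the ideal generated by $f_0,\dots,f_t$ (the transition monoid does not occur in this proof), and let $I=(U,V)$ be the augmentation ideal. As $G$ is finite, every element is a product of generators, so (4) gives $\varepsilon(G)\subset M$. Each $h=u^xv^y=(1+U)^x(1+V)^y\in H$ satisfies $h-1\in I$, so $H$ acts trivially on $M/IM$. By (4),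
$$G\to M/IM\times H,\qquad g\mapsto(\varepsilon(g)+IM,\ \bar g)$$
is a homomorphism. It sends $\alpha\mapsto(0,u)$, $B\mapsto(0,v)$ and $\theta_s\mapsto(f_s+IM,1)$. Every element of $\mathbb F_2[H]$ is an element of $\mathbb F_2$ plus an element of $I$, so $M/IM$ is spanned over $\mathbb F_2$ by the classes of the $f_s$. Hence the homomorphism is onto.

We compute $\dim M/IM$. Since $t<n$, the $f_s=U^sV^{t-s}$ are $t+1$ distinct monomials of degree $t$ of the monomial basis. The ideal $IM$ is generated by the $Uf_s$ and $Vf_s$. Multiples of these by monomials are zero or basis monomials of degree $\ge t+1$, so $IM$ is spanned by basis monomials of degree $\ge t+1$. Therefore the $f_s$ are independent modulo $IM$, and $M/IM\cong\mathbb F_2^{t+1}$. As $n$ is even, $H\cong(\mathbb Z/n)^2$ maps onto $(\mathbb Z/2)^2$. So $G$ maps onto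
$$(\mathbb Z/2)^{t+1}\times(\mathbb Z/2)^2=(\mathbb Z/2)^{t+3}=(\mathbb Z/2)^k ,$$
and it needs at least $k$ generators. It is generated by the $t+3=k$ elements $\alpha,B,\theta_0,\dots,\theta_t$. So its minimal rank is $k$. Since $q$ may be any odd number $\ge5$, we get infinitely many $d=Nq$. $\blacksquare$

## 12. The coefficient of $d$

**Proof of the Corollary.** If $k=0$, the bound $(k-1)d+1=1-d$ is $\le0$. If $k=1$, the bound is $1$, and it holds because a nontrivial syntactic group requires $X\neq\emptyset$. If $k=2$, then $G$ is not cyclic, and Theorem 3 gives $\mathrm{Card}(X)\ge d+1=(k-1)d+1$. So the inequality holds for $k\le2$.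

Let $k\ge3$ and $r=k-2$. In Theorem 2 we have $d+11r^3<(r+1)d+1=(k-1)d+1$ as soon as $d\ge11r^2$. This holds for all odd $q\ge11$, since $d=n^2q\ge11r^2$. So the conjecture fails for every $k\ge3$, and for infinitely many $d$. The gap satisfies
$$(k-1)d+1-\mathrm{Card}(X)\ge(k-2)d+1-11(k-2)^3,$$
so it is unbounded.

For the leading coefficient, fix $k\ge3$. A group of minimal rank $k$ is not cyclic. So by Theorems 2 and 3, for infinitely many $d$, the minimum of $\mathrm{Card}(X)$ over the finite bifix codes $X$ having a transitive syntactic group of degree $d$ and minimal rank $k$ lies between $d+1$ and $d+11(k-2)^3$. For $k=3$ and every $d\ge8$ divisible by $4$ it lies between $d+1$ and $d+6$, by Theorem 1. If $\mathrm{Card}(X)\ge cd+c'$ holds for all such codes, then $cd+c'\le d+11(k-2)^3$ for infinitely many $d$, so $c\le1$; and $c=1$ is attained by Theorem 3. For $k=2$, let $d\ge3$ and apply Theorem A with $p=1$, $m=0$ and $B$ the transposition $(0\,1)$. The group is $S_d$, the code has $d+1$ words, and again $c=1$ is optimal. $\blacksquare$
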